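# A structurally complete positive logic with an extension that is not structurally complete

## 1. Positive formulas, posets and positive logics

**Definition (positive formula).** A *positive formula* is built from propositional variables using only $\wedge,\vee,\rightarrow$. There is no $\bot$ and no negation. For example, $((p\to q)\to p)\to p$ is positive (Peirce's formula). The formula $p\vee\neg p$ is not.

**Definition (intermediate logic, positive logic).** An *intermediate logic* is a set $\mathbf L$ of formulas with $\mathrm{Int}\subseteq\mathbf L\subseteq\mathrm{CPC}$, closed under modus ponens and substitution. Its $\{\wedge,\vee,\to\}$-fragment $\mathbf L^+$, the set of positive formulas in $\mathbf L$, is a *positive logic*. For example, $\mathrm{Int}^+$ and $\mathrm{CPC}^+$ are the smallest and the largest positive logics. Peirce's formula lies in $\mathrm{CPC}^+$, and we shall see in a moment that it is not in $\mathrm{Int}^+$.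

**Kripke semantics.** Posets are nonempty. For a poset $G$ and $x\in G$ put ${\uparrow}x=\{y:y\ge x\}$. An *upset* contains ${\uparrow}x$ with each of its points $x$, and $\mathrm{Up}(G)$ is the set of upsets. A *valuation* $\mu$ on $G$ assigns an upset $\mu(r)$ to each variable $r$. Truth sets are computed by $\mu(A\wedge B)=\mu(A)\cap\mu(B)$, $\mu(A\vee B)=\mu(A)\cup\mu(B)$, $\mu(\bot)=\emptyset$, and
$$x\in\mu(A\to B)\iff \text{for all } y\ge x:\ y\in\mu(A)\Rightarrow y\in\mu(B).$$
We say that $A$ *holds at* $x$ if $x\in\mu(A)$, that $A$ *fails at* $x$ otherwise, and that $A$ is *valid on* $G$ if $\mu(A)=G$ for every $\mu$. Three textbook facts will be used all the time.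

1. Truth sets are upsets (persistence).
2. Whether $A$ holds at $x$ depends only on the valuation restricted to ${\uparrow}x$. So if a formula is valid on $G$, it is valid on ${\uparrow}x$.
3. At a maximal point, truth is computed by classical truth tables from the variables that hold at that point.

By persistence, if $A$ fails somewhere on a rooted poset under $\mu$, it fails at the root under $\mu$.

**Definition (the positive logic of a class).** For a nonempty class $\mathcal K$ of posets, the *positive logic of $\mathcal K$* is the set of positive formulas valid on all members of $\mathcal K$. It is the positive fragment of the set $\mathbf L$ of all formulas valid on $\mathcal K$. This $\mathbf L$ is an intermediate logic. It contains $\mathrm{Int}$ by soundness and is closed under modus ponens and substitution. It is contained in $\mathrm{CPC}$, because valuations that use only $\emptyset$ and the whole poset behave classically.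

**Definition (fork).** The *$k$-fork* $T_k$ is a root with $k$ maximal points (*prongs*) strictly above it, and $T_0$ is a single point. For example, $T_1$ is a two-element chain $r<1$. On $T_1$ put $\mu(p)=\{1\}$, $\mu(q)=\emptyset$. Then $p\to q$ fails at both points, because $1$ satisfies $p$ and not $q$. So $(p\to q)\to p$ holds everywhere, while $p$ fails at $r$. Hence Peirce's formula fails on $T_1$, and it is not in $\mathrm{Int}^+$. The positive logic of $T_0$ is $\mathrm{CPC}^+$.

## 2. Admissible rules, derivable rules, structural completeness

**Definition (admissible, derivable).** Let $\mathbf P$ be a positive logic and $A_1,\dots,A_n/B$ a rule with positive formulas. The rule is *admissible* in $\mathbf P$ if for every substitution $\sigma$ of positive formulas for variables, $\sigma(A_1),\dots,\sigma(A_n)\in\mathbf P$ implies $\sigma(B)\in\mathbf P$. It is *derivable* in $\mathbf P$ if $B$ can be derived from $A_1,\dots,A_n$ using theorems of $\mathbf P$ and modus ponens. By the deduction theorem this means $(A_1\wedge\dots\wedge A_n)\to B\in\mathbf P$.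

Every derivable rule is admissible, since $\mathbf P$ is closed under substitution and modus ponens.

*Example.* The rule $p,\ p\to q\,/\,q$ is derivable in every positive logic. Now take Peirce's rule $(p\to q)\to p\,/\,p$. It is not derivable in any positive logic $\mathbf P$ all of whose formulas are valid on $T_1$, because Peirce's formula fails there. It is not admissible in such a $\mathbf P$ either. Substitute $p:=X$, $q:=a$ with $X=b\vee(b\to a)$. In intuitionistic logic $X\to a$ is equivalent to $(b\to a)\wedge((b\to a)\to a)$, hence to $a$. Since $a\to X$ is a theorem, $(X\to a)\to X$ is a theorem of $\mathrm{Int}^+$. But $X$ fails at the root of $T_1$ when $b$ holds only at the top and $a$ nowhere. So a refutation of the implication has been turned into a substitution that refutes admissibility. This is the mechanism of the whole talk.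

**Definition (SC, HSC).** A positive logic $\mathbf P$ is *structurally complete* (SC) if every rule admissible in $\mathbf P$ is derivable in $\mathbf P$. It is *hereditarily structurally complete* (HSC) if every positive logic $\mathbf Q\supseteq\mathbf P$ is SC.

*Example.* $\mathrm{CPC}^+$ is SC. Let $A_1,\dots,A_n/B$ be not derivable. Then some truth assignment $v$ makes all $A_i$ true and $B$ false. Let $\sigma(r)=p\to p$ if $v(r)$ is true and $\sigma(r)=p$ if $v(r)$ is false. If $p$ is false, then $\sigma(A)$ has the truth value $v(A)$ for each $A$ in the variables of the rule. If $p$ is true, then all $\sigma(r)$ are true, hence all $\sigma(A)$ are true, because positive formulas are true when all their variables are. So every $\sigma(A_i)$ is a tautology and $\sigma(B)$ is not. Since $\mathrm{CPC}^+$ is the largest positive logic, it is also HSC.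

The property SC need not behave well when a logic grows. Passing from $\mathbf P$ to $\mathbf Q\supseteq\mathbf P$ makes more rules derivable, but it changes membership both of the $\sigma(A_i)$ and of $\sigma(B)$, so the set of admissible rules can change in an unobvious way. It is known that $\mathrm{Int}^+$ is not SC. The question, which comes from the paper "Hereditarily structurally complete positive logics", is this:

> Is there a structurally complete positive logic that is not hereditarily structurally complete?

The answer is yes, and an example is the positive logic of a poset with eight points.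

**Definition (the poset $F$).** Let $F=\{*\}\cup\{S:\emptyset\ne S\subseteq\{1,2,3\}\}$. The root $*$ lies below everything, and $S<S'$ iff $S'\subsetneq S$ and $|S'|=1$.

We write $12$ for $\{1,2\}$, and so on. The maximal points are $\{1\},\{2\},\{3\}$, called *coatoms*. There are four *middle points* $12,13,23,123$, and each sees strictly above it exactly the coatoms that it contains. For example, ${\uparrow}123=\{123,\{1\},\{2\},\{3\}\}$ is a copy of $T_3$, and $123\not\le 12$. The relation is transitive on the sets $S$, since nothing lies strictly above a coatom.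

**Theorem 1.** Let $P$ be the positive logic of $F$ and $Q$ the positive logic of $T_3$. Then $P$ is structurally complete, $P\subseteq Q$, and $Q$ is not structurally complete. Hence $P$ is structurally complete but not hereditarily structurally complete.

In Sections 8 and 9 we strengthen this (Theorem 2): there are such logics of every finite depth $\ge3$ and one of infinite depth, and none of depth $\le2$.

## 3. Morphisms into a poset with an added top

In the proof for $\mathrm{CPC}^+$ the variable $p$ played the role of "false". The price was that when $p$ happens to be true, everything becomes true. To copy this on larger posets we add one point at which everything is true.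

**Definition ($G^\top$, morphism).** $G^\top$ is $G$ with a new greatest element $\top$. For $T\in\mathrm{Up}(G)$ put $T^\top=T\cup\{\top\}$. A map $f:H\to G^\top$ is a *morphism* if for all $x\in H$
$$f({\uparrow}x)\cup\{\top\}={\uparrow}f(x)\quad\text{(computed in }G^\top). \tag{1}$$

*Examples.* The inclusion $G\to G^\top$ is a morphism. If $j\le k$, there is a morphism
$$T_k\to T_j^\top \tag{2}$$
that sends root to root, $j$ of the prongs bijectively to the prongs of $T_j$, and the other prongs to $\top$. At the root, (1) reads $T_j^\top=T_j^\top$. At a prong sent to $n$, both sides are $\{n,\top\}$, and at the other prongs both sides are $\{\top\}$. In contrast, the map $T_1\to T_2^\top$ that sends root to root and the top to prong $1$ is not a morphism, because prong $2$ is above the image of the root and is not attained.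

**Lemma 1.** Let $H,G$ be finite posets, $f:H\to G^\top$ a morphism and $v$ a valuation on $G$. Put $v'(r)=f^{-1}(v(r)^\top)$. Then $v'$ is a valuation on $H$, and $v'(A)=f^{-1}(v(A)^\top)$ for every positive $A$.

*Proof.* If $y\ge x$, then $f(y)\in f({\uparrow}x)\subseteq{\uparrow}f(x)$, so $f$ is monotone and preimages of upsets are upsets. Each $v(r)^\top$ is an upset of $G^\top$, so $v'$ is a valuation. The formula for $v'(A)$ is proved by induction on $A$.

For $\wedge$ and $\vee$ it holds because $T\mapsto T^\top$ and $f^{-1}$ commute with binary intersections and unions. For $A\to B$, the induction hypothesis gives: $x\in v'(A\to B)$ iff for all $z\in f({\uparrow}x)$, $z\in v(A)^\top\Rightarrow z\in v(B)^\top$. This implication is trivially true for $z=\top$, so we may add $\top$ to the range of $z$. By (1) the condition then says: for all $z\ge f(x)$ in $G^\top$, $z\in v(A)^\top\Rightarrow z\in v(B)^\top$. If $f(x)=\top$, this is true, and $f(x)\in v(A\to B)^\top$. If $f(x)\in G$, we may again drop $z=\top$, and the condition says $f(x)\in v(A\to B)$. In both cases it is equivalent to $f(x)\in v(A\to B)^\top$.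 $\square$

There is no such lemma for formulas with $\bot$: if $f(x)=\top$, then $x\in f^{-1}(\emptyset^\top)$, while $x\notin\emptyset=v'(\bot)$.

## 4. A criterion for structural completeness

The next lemma generalizes the proof for $\mathrm{CPC}^+$. A non-derivable rule gives a valuation on some $G$. We want a substitution whose value, under *every* valuation on *every* poset of the class, is a pullback of that one valuation along a morphism.

**Lemma 2.** Let $\mathcal K$ be a nonempty class of finite rooted posets and $P$ its positive logic. Suppose:

(i) for all $G\in\mathcal K$ and $u\in G$ there are $G'\in\mathcal K$ and a morphism $g:G'\to({\uparrow}u)^\top$ sending the root of $G'$ to $u$;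

(ii) for each $G\in\mathcal K$ there are positive formulas $\psi_a$ $(a\in G^\top)$ such that for every $H\in\mathcal K$ and every valuation $\mu$ on $H$ there is a morphism $f_\mu:H\to G^\top$ with $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$ for all $a\in G^\top$; moreover, for some valuation $\mu_0$ on $G$, $f_{\mu_0}$ is the inclusion $G\to G^\top$.

Then $P$ is SC.

*Proof.* Let $A_1,\dots,A_n/B$ be not derivable in $P$. We show that it is not admissible.

**A refutation with the premises true everywhere.** Since $(A_1\wedge\dots\wedge A_n)\to B\notin P$, there are $G_0\in\mathcal K$, a valuation on $G_0$ and $u\in G_0$ such that all $A_i$ hold at $u$ and $B$ fails at $u$. Restrict the valuation to ${\uparrow}u$ and call it $w$. Truth does not change, so $w(A_i)={\uparrow}u$ and $u\notin w(B)$. Take $g:G\to({\uparrow}u)^\top$ from (i), with $G\in\mathcal K$, and pull $w$ back to a valuation $v$ on $G$. By Lemma 1, $v(A_i)=g^{-1}(({\uparrow}u)^\top)=G$ for all $i$. The root of $G$ goes to $u\notin w(B)^\top$, so $v(B)\ne G$.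

**The substitution.** Take the $\psi_a$ for this $G$. For $T\in\mathrm{Up}(G)$ put $\psi_T=\psi_\top\vee\bigvee_{a\in T}\psi_a$. Since $T^\top$ is the union of ${\uparrow}\top$ and the ${\uparrow}a$, $a\in T$, we have $\mu(\psi_T)=f_\mu^{-1}(T^\top)$ for all $H\in\mathcal K$ and all $\mu$ on $H$. Let $\sigma(r)=\psi_{v(r)}$ for the variables $r$ of the rule. Then $\mu(\sigma(r))=f_\mu^{-1}(v(r)^\top)$. So $\mu(\sigma(A))$ is the value of $A$ under the pullback of $v$ along $f_\mu$, and Lemma 1 gives
$$\mu(\sigma(A))=f_\mu^{-1}(v(A)^\top)$$
for every positive $A$ in the variables of the rule.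

**Conclusion.** We get $\mu(\sigma(A_i))=f_\mu^{-1}(G^\top)=H$ for all $H$ and $\mu$, so $\sigma(A_i)\in P$. On the other hand $\mu_0(\sigma(B))=v(B)\ne G$, so $\sigma(B)\notin P$. $\square$

## 5. Forks with at most two prongs

We now try the criterion on the smallest posets.

**Lemma 3.** The positive logics of $T_0$, $T_1$ and $T_2$ are SC.

*Proof.* We use Lemma 2 with $\mathcal K=\{T_k\}$, $k\le 2$. Condition (i): if $u$ is the root, take the inclusion. If $u$ is a prong, then ${\uparrow}u\cong T_0$, and (2) with $j=0$ is as required. It remains to check (ii).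

**$T_0$ (point $0$).** Put $\psi_\top=p$, $\psi_0=p\to p$. Let $f_\mu(0)=\top$ if $0\in\mu(p)$, and $f_\mu(0)=0$ otherwise. Both maps are morphisms, and the truth sets are right. With $\mu_0(p)=\emptyset$ we get the inclusion.

**$T_1$ (root $r$, top $1$).** Put $\psi_\top=p$, $\psi_1=q\vee(q\to p)$, $\psi_r=p\to p$. The truth sets increase in this order, because $p$ implies $q\to p$. Let $f_\mu(x)$ be the first of $\top,1,r$ whose formula holds at $x$. Since $\top>1>r$ is a chain, $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$.

For (1), note first that if $\mu(p)\neq T_1$, then the greatest point $m$ outside $\mu(p)$ satisfies $\psi_1$. Either $m\in\mu(q)$, or $m\notin\mu(q)$ and all points strictly above $m$ satisfy $p$, so $q\to p$ holds at $m$. Now there are three cases. If $\mu(p)=T_1$, then $f_\mu$ is constantly $\top$. If $\mu(p)=\{1\}$, then $f_\mu(1)=\top$ and $f_\mu(r)=1$. If $\mu(p)=\emptyset$, then $f_\mu(1)=1$ and $f_\mu(r)\in\{1,r\}$. In each case (1) holds. With $\mu_0(p)=\emptyset$, $\mu_0(q)=\{1\}$, the formula $\psi_1$ holds at $1$ and fails at $r$, and $f_{\mu_0}$ is the inclusion.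

**$T_2$ (root $r$, prongs $1,2$).** Given $\mu$, let $U=\mu(p)\cap\mu(q)$ and $D=T_2\setminus U$, a downset. Call a maximal element of $D$ of type $1$ if it is in $\mu(p)$, and of type $2$ otherwise. Let $c(x)$ be the set of types of the elements of $\mathrm{Max}(D)$ that are $\ge x$. Put $f_\mu(x)=\top,1,2,r$ according as $c(x)=\emptyset,\{1\},\{2\},\{1,2\}$.

If $y\ge x$, then $c(y)\subseteq c(x)$. If $i\in c(x)$, then some $m\in\mathrm{Max}(D)$ with $m\ge x$ has $c(m)=\{i\}$, so $f_\mu(m)=i$. Hence $f_\mu({\uparrow}x)\cup\{\top\}$ is $\{\top\}$, $\{i,\top\}$ or $\{r,1,2,\top\}$ when $c(x)$ is $\emptyset$, $\{i\}$ or $\{1,2\}$. This is (1).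

Put
$$\psi_\top=p\wedge q,\quad\psi_2=p\to q,\quad\psi_1=(p\to q)\to(p\wedge q),\quad\psi_r=p\to p.$$
The formula $\psi_\top$ defines $U=\{x:c(x)=\emptyset\}$. The formula $\psi_2$ fails at $x$ iff some $y\ge x$ is in $\mu(p)\setminus\mu(q)$. Such a $y$ is in $D$, and any element of $\mathrm{Max}(D)$ above it is in $\mu(p)$, so it has type $1$. Conversely, a type $1$ element is in $\mu(p)\setminus\mu(q)$. So $\psi_2$ holds at $x$ iff $1\notin c(x)$, that is, iff $f_\mu(x)\in\{2,\top\}$. The formula $\psi_1$ fails at $x$ iff some $y\ge x$ has $1\notin c(y)$ and $y\notin U$, that is, $c(y)=\{2\}$. This happens iff $2\in c(x)$. So $\psi_1$ holds at $x$ iff $f_\mu(x)\in\{1,\top\}$. With $\mu_0(p)=\{1\}$, $\mu_0(q)=\emptyset$ we have $U=\emptyset$, prong $i$ has type $i$, and $f_{\mu_0}$ is the inclusion. $\square$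

## 6. Three prongs: a root that sees only two types

The obvious next step is to run the same argument on $T_3$ with three types: type 1 "in $\mu(p)$", type 2 "in $\mu(q)$", type 3 "in neither". It stops at the following valuation. On $T_3$ with prongs $1,2,3$ let $\mu(p)=\{1\}$, $\mu(q)=\{2,3\}$. The prongs have types $1,2,2$, so the root $x$ has $c(x)=\{1,2\}$. A morphism $f:T_3\to T_3^\top$ that sends each prong to its type would need ${\uparrow}f(x)=\{f(x),1,2,\top\}$. No point of $T_3^\top$ has this upset: above the root there is also $3$, and no other point sees both $1$ and $2$. Adding $T_2$ to the class does not help, because by (2) the positive logic of $\{T_2,T_3\}$ is that of $T_3$.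

For $T_3$ no other choice of formulas can repair this. The obstruction is a rule. Let $R$ be the rule in the variables $e,t_1,t_2,t_3$ whose premises are, for all $\{i,j,k\}=\{1,2,3\}$,
$$t_i\wedge t_j\to e,\qquad (t_i\to e)\to(t_j\vee t_k), \tag{3}$$
and whose conclusion is $t_1\vee t_2\vee t_3$. Think of $t_i$ as "only type $i$ is visible from here" and of $e$ as "nothing is visible".

**Lemma 4.** Suppose that in some model all premises of $R$ hold at all $y\ge x$ and the conclusion fails at $x$. Then there are three distinct points $m_1,m_2,m_3>x$ such that $m_i$ satisfies $t_i$ but not $e$. The same holds for substitution instances of $R$.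

*Proof.* The formula $t_j\vee t_k$ fails at $x$, so by the second premise $t_i\to e$ fails at $x$. This gives $m_i\ge x$ satisfying $t_i$ and not $e$. As $t_i$ fails at $x$, $m_i\neq x$. If $m_i=m_j$ with $i\ne j$, this point satisfies $t_i\wedge t_j$, hence $e$, a contradiction. The argument does not use that $e$ and the $t_i$ are variables. $\square$

**Lemma 5.** Let $K\subseteq\mathbb N$ contain some $k\ge3$, and let $Q_K$ be the positive logic of $\{T_k:k\in K\}$. Then $R$ is admissible but not derivable in $Q_K$. So $Q_K$ is not SC. In particular $Q=Q_{\{3\}}$ is not SC.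

*Proof.* By the morphisms (2) and Lemma 1, a refutation on $T_3$ or $T_2$ (which we may take at the root) pulls back to a refutation at the root of $T_k$ for the given $k\ge3$. So every formula of $Q_K$ is valid on $T_3$ and on $T_2$.

**$R$ is not derivable.** On $T_3$ with prongs $1,2,3$ let $v(t_i)=\{i\}$ and $v(e)=\emptyset$. Then $v(t_i\wedge t_j)=\emptyset$ for $i\neq j$. The formula $t_i\to e$ holds exactly at the points that do not see $i$, so $v(t_i\to e)=\{j,k\}=v(t_j\vee t_k)$. All premises hold everywhere, and the conclusion fails at the root. So the implication from the conjunction of the premises to the conclusion is not valid on $T_3$, hence not in $Q_K$.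

**$R$ is admissible.** The idea is to forget one of the three prongs, which is possible because all formulas of $Q_K$ are also valid on $T_2$. Let $\sigma$ make all premises theorems of $Q_K$, write $s_i=\sigma(t_i)$, $\varepsilon=\sigma(e)$, and suppose $s_1\vee s_2\vee s_3\notin Q_K$. It fails at some $x$ of some $T_k$, $k\in K$, under some $\mu$. By Lemma 4 there are distinct $m_1,m_2,m_3>x$ with $m_i\in\mu(s_i)\setminus\mu(\varepsilon)$. So $x$ is the root and the $m_i$ are prongs.

On $T_2$ with root $r$ and prongs $n_1,n_2$, define $\mu'$ for every variable $z$ by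
$$r\in\mu'(z)\iff x\in\mu(z),\qquad n_i\in\mu'(z)\iff m_i\in\mu(z)\quad(i=1,2).$$
The sets $\mu'(z)$ are upsets because the $\mu(z)$ are. Truth at a maximal point depends only on the valuation at that point, so $n_i\in\mu'(s_i)\setminus\mu'(\varepsilon)$ for $i=1,2$. The $\sigma$-instances of the premises are in $Q_K$, so they are valid on $T_2$.

We claim that $r\in\mu'(s_3\to\varepsilon)$. Otherwise some $y\ge r$ is in $\mu'(s_3)\setminus\mu'(\varepsilon)$. Some $n_i$ with $i\in\{1,2\}$ is $\ge y$, and then $n_i\in\mu'(s_3)\cap\mu'(s_i)\subseteq\mu'(\varepsilon)$ by the premise $s_i\wedge s_3\to\varepsilon$, a contradiction.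

By the premise $(s_3\to\varepsilon)\to(s_1\vee s_2)$ we get $r\in\mu'(s_1)$ or $r\in\mu'(s_2)$. If $r\in\mu'(s_1)$, then $n_2\in\mu'(s_1)\cap\mu'(s_2)\subseteq\mu'(\varepsilon)$, a contradiction. If $r\in\mu'(s_2)$, then $n_1\in\mu'(s_1)\cap\mu'(s_2)\subseteq\mu'(\varepsilon)$, again a contradiction. $\square$

## 7. The poset $F$: a place for every set of types

The failure on $T_3$ tells us what to add: for each pair of types a point that sees exactly these two. That gives $12,13,23$ above the three coatoms' common root $*$. One more point is needed. Suppose we drop $123$ from $F$ and put $\mu(p)=\{\{1\},\{2\},\{3\},12\}$, $\mu(q)=\{\{1\},\{2\},\{3\},13\}$. Then $p\wedge q$ holds exactly at the coatoms. The maximal points where it fails are $12,13,23$, with types $1,2,3$. So $*$ sees all three types, each alone, but no point that sees exactly two. It should go to a point whose proper successors are the three coatoms and $\top$. That is the middle point $123$ of $F$. With it, every case has a place, and we now prove this.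

Identify the top of $F^\top$ with $\emptyset$. Let $N$ be the set of all subsets of $\{1,2,3\}$ with
$$S\le S'\iff S=S'\ \text{ or }\ (S'\subsetneq S\text{ and }|S'|\le1). \tag{4}$$
Then $F^\top$ is $N$ with $*$ added at the bottom. For $|S|\le2$, ${\uparrow}S$ is the set of all subsets of $S$, and ${\uparrow}123=\{123,\{1\},\{2\},\{3\},\emptyset\}$.

**Step 1: condition (i) of Lemma 2 for $\mathcal K=\{F\}$, and $P\subseteq Q$.** We need to map $F$ onto each ${\uparrow}u$ with top.

- For $u=*$ take the inclusion.
- For $u=S$ with $|S|\ge2$ choose distinct two-element sets $M_i$ $(i\in S)$; there are three two-element sets, which is enough. Let $g(*)=S$, $g(M_i)=\{i\}$, and $g=\emptyset$ elsewhere. Then $g({\uparrow}*)=\{S,\emptyset\}\cup\{\{i\}:i\in S\}={\uparrow}S$. Also $g({\uparrow}M_i)=\{\{i\},\emptyset\}={\uparrow}\{i\}$, since only coatoms lie strictly above $M_i$. For every other $y$, each point above $y$ is $y$ or a coatom, so $g({\uparrow}y)=\{\emptyset\}$. So $g$ is a morphism.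
- For $u=\{i\}$ let $g(*)=\{i\}$ and $g=\emptyset$ elsewhere. This is clearly a morphism.

Since ${\uparrow}123\cong T_3$, every formula valid on $F$ is valid on $T_3$. So $P\subseteq Q$.

**Step 2: types on an arbitrary finite poset.** This step builds the formulas and the map, and it isolates the only points where the shape of $F$ matters. Let $H$ be a finite poset and $\mu$ a valuation on $H$. Put $U=\mu(p)\cap\mu(q)$ and $D=H\setminus U$, a downset. An element of $\mathrm{Max}(D)$ has *type* $1$ if it is in $\mu(p)$, type $2$ if it is in $\mu(q)$, type $3$ if it is in neither. These cases are exclusive, because no point of $D$ is in both. Let $c(x)\subseteq\{1,2,3\}$ be the set of types of elements of $\mathrm{Max}(D)$ that are $\ge x$. Call $x$ *wild* if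
$$c(x)=\{1,2,3\}\quad\text{and}\quad |c(y)|=2\text{ for some }y\ge x.$$

*Example.* On $F$ let $\mu(p)=\{\{1\}\}$, $\mu(q)=\{\{2\}\}$. Then $D=F$, coatom $\{i\}$ has type $i$, $c(S)=S$ for all $S$, and $*$ is wild because $c(12)=12$. The point $123$ is not wild: it has three types, but the only other points above it are coatoms.

Define formulas, with $\{i,j,k\}=\{1,2,3\}$ throughout:
$$a_1=p\to q,\qquad a_2=q\to p,\qquad a_3=\big((p\vee q)\to(p\wedge q)\big)\to(p\wedge q),$$
$$\psi_\emptyset=p\wedge q,\quad \psi_{\{i\}}=a_j\wedge a_k,\quad \psi_{\{i,j\}}=a_k,\quad \psi_{123}=\bigwedge_{k}\big(a_k\to(a_i\vee a_j)\big),$$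
$$\gamma_0=a_1\vee a_2\vee a_3\vee\psi_{123}.$$

**Lemma 6.** In this situation:

(a) $x\le y$ implies $c(y)\subseteq c(x)$; $c(x)=\emptyset$ iff $x\in U$; if $m\in\mathrm{Max}(D)$ then $|c(m)|=1$; if $i\in c(x)$ then $c(m)=\{i\}$ for some $m\ge x$.

(b) If $x$ is not wild, then no $y\ge x$ is wild, and $\{c(y):y\ge x\}\cup\{\emptyset\}={\uparrow}c(x)$ in $N$.

(c) $x\in\mu(a_i)$ iff $i\notin c(x)$.

(d) $\psi_\emptyset$ holds at $x$ iff $c(x)=\emptyset$; $\psi_{\{i\}}$ iff $c(x)\subseteq\{i\}$; $\psi_{\{i,j\}}$ iff $c(x)\subseteq\{i,j\}$; $\psi_{123}$ iff no $y\ge x$ has $|c(y)|=2$; and $\gamma_0$ iff $x$ is not wild.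

(e) Let $M$ be a poset consisting of $N$ and further points that lie below all of $N$. Let $f:H\to M$ satisfy $f(x)=c(x)$ for $x$ not wild and $f(x)\in M\setminus N$ for $x$ wild. Then $\mu(\psi_S)=f^{-1}({\uparrow}S)$ for all $S\subseteq\{1,2,3\}$.

*Proof of (a).* The first claim is clear. If $x\in U$, nothing above $x$ is in $D$, so $c(x)=\emptyset$. If $x\in D$, then by finiteness some element of $\mathrm{Max}(D)$ is $\ge x$, so $c(x)\neq\emptyset$. If $m\in\mathrm{Max}(D)$, the only element of $\mathrm{Max}(D)$ above $m$ is $m$, so $c(m)$ consists of the type of $m$. The last claim follows.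

*Proof of (b).* If $y\ge x$ is wild, then $c(x)\supseteq c(y)=\{1,2,3\}$, and a point $z\ge y$ with $|c(z)|=2$ is also above $x$. So $x$ is wild. This gives the first claim. For the second, distinguish cases.

- $c(x)=\emptyset$: both sides are $\{\emptyset\}$.
- $1\le|c(x)|\le2$: for $y\ge x$ we have $c(y)\subseteq c(x)$, and by (a) each $\{i\}$ with $i\in c(x)$ is attained, as is $c(x)$. So the left side is the set of all subsets of $c(x)$, which is ${\uparrow}c(x)$.
- $c(x)=\{1,2,3\}$: as $x$ is not wild, $|c(y)|\in\{0,1,3\}$ for all $y\ge x$. By (a) all three singletons are attained. So the left side is $\{123,\{1\},\{2\},\{3\},\emptyset\}={\uparrow}123$.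

*Proof of (c).* The formula $a_1$ fails at $x$ iff some $y\ge x$ is in $\mu(p)\setminus\mu(q)$. Such $y$ lies in $D$, and any element of $\mathrm{Max}(D)$ above it is in $\mu(p)$, so it has type $1$. Conversely a type $1$ element is in $\mu(p)\setminus\mu(q)$. So $a_1$ fails at $x$ iff $1\in c(x)$. The case of $a_2$ is symmetric.

For $a_3$: the formula $(p\vee q)\to(p\wedge q)$ holds at $y$ iff no $z\ge y$ in $D$ is in $\mu(p)\cup\mu(q)$. By persistence this means that no element of $\mathrm{Max}(D)$ above $y$ has type $1$ or $2$, that is, $c(y)\subseteq\{3\}$. So $a_3$ fails at $x$ iff some $y\ge x$ has $c(y)\subseteq\{3\}$ and $y\notin U$, that is, $c(y)=\{3\}$. By (a) this happens iff $3\in c(x)$.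

*Proof of (d).* The first claim is in (a), and the next two follow from (c). By (c), $a_k\to(a_i\vee a_j)$ fails at $x$ iff some $y\ge x$ has $k\notin c(y)$, $i\in c(y)$ and $j\in c(y)$, that is, $c(y)=\{i,j\}$. Taking all $k$ gives the claim for $\psi_{123}$. So $\gamma_0$ fails at $x$ iff $c(x)=\{1,2,3\}$ and some $y\ge x$ has $|c(y)|=2$.

*Proof of (e).* Let $x$ be wild. Then $f(x)\notin N$, so $f(x)\notin{\uparrow}S$. Also every $\psi_S$ fails at $x$ by (d), because $|c(x)|=3$ and some $y\ge x$ has $|c(y)|=2$. Let $x$ be not wild, so $f(x)=c(x)$. For $|S|\le2$, $c(x)\in{\uparrow}S$ iff $c(x)\subseteq S$ iff $\psi_S$ holds at $x$. For $S=123$, $c(x)\in{\uparrow}123$ iff $|c(x)|\neq2$. If $|c(x)|\le1$, then $\psi_{123}$ holds at $x$ by (a) and (d). If $|c(x)|=2$, it fails. If $|c(x)|=3$, it holds because $x$ is not wild. $\square$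

So away from wild points the map $c$ is automatically a morphism, on any finite poset. Only wild points remain, and for them we need that $H$ is $F$.

**Step 3: wild points in $F$.** A wild point must be sent to $*$, and above it all of $F$ must be attained. The next lemma says that this happens without further effort.

**Lemma 7.** Let $H=F$. If $x$ is wild, then $x=*$, $D=F$, the three coatoms have three different types, and $S\mapsto c(S)$ permutes the nonempty subsets of $\{1,2,3\}$.

*Proof.* Let $y\ge x$ with $|c(y)|=2$. Then $y\ne x$, since $|c(x)|=3$. By Lemma 6(a), $y\notin\mathrm{Max}(D)$, so $y$ has two distinct elements of $\mathrm{Max}(D)$ strictly above it. Hence $y$ is not a coatom. As $y>x$, also $y\neq *$. So $y$ is a middle point, and the only point strictly below a middle point is $*$. Thus $x=*$.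

The points strictly above $y$ are coatoms, so $D$ contains two distinct coatoms $\{i\},\{j\}$. Suppose the third coatom is not in $D$. Every middle point contains $i$ or $j$, so it lies below $\{i\}$ or $\{j\}$ and is not maximal in $D$. The same is true of $*$. Then $\mathrm{Max}(D)=\{\{i\},\{j\}\}$, contradicting $|c(x)|=3$. So $D$ contains all coatoms. As $D$ is a downset, $D=F$, and $\mathrm{Max}(D)$ consists of the three coatoms. Since $c(*)=\{1,2,3\}$, they have distinct types.

Let $\pi(i)$ be the type of $\{i\}$, so that $\pi$ is a permutation of $\{1,2,3\}$. For $S\ne\emptyset$ the elements of $\mathrm{Max}(D)$ above $S$ are the $\{i\}$ with $i\in S$, so $c(S)=\pi(S)$. $\square$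

**Step 4: condition (ii) and the end of the proof of Theorem 1.** Let $\psi_*=p\to p$. For a valuation $\mu$ on $F$ put
$$f_\mu(x)=\begin{cases}*&x\text{ wild}\\ c(x)&\text{otherwise.}\end{cases}$$
By Lemma 6(e), with $M=F^\top$, we have $\mu(\psi_S)=f_\mu^{-1}({\uparrow}S)$ for all $S\subseteq\{1,2,3\}$. For $a=*$ both sides are $F$. The map $f_\mu$ is a morphism: at non-wild points this is Lemma 6(b). If $x$ is wild, then $x=*$ by Lemma 7, no other point is wild, and $f_\mu(F\setminus\{*\})=F\setminus\{*\}$. So $f_\mu({\uparrow}*)\cup\{\emptyset\}=F^\top={\uparrow}*$.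

Finally let $\mu_0(p)=\{\{1\}\}$, $\mu_0(q)=\{\{2\}\}$. By the example in Step 2, $c(S)=S$ for all $S\neq\emptyset$ and $*$ is wild, so $f_{\mu_0}$ is the inclusion. By Lemma 2, $P$ is SC. By Step 1, $P\subseteq Q$, and by Lemma 5, $Q$ is not SC. This proves Theorem 1. $\blacksquare$

**Remark: what becomes of the rule $R$ in $P$.** $R$ is not derivable in $P$, since it is not derivable in $Q\supseteq P$. As $P$ is SC, it is not admissible in $P$. An explicit substitution is $t_i:=a_i\vee\psi_{123}$, $e:=\psi_{123}$. We check it on $F$ under any $\mu$.

- If $t_i\wedge t_j$ holds at $y$ and $\psi_{123}$ does not, then $i,j\notin c(y)$, so $|c(y)|\le1$ and $\psi_{123}$ holds at $y$, a contradiction.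
- Let $t_i\to e$ hold at $x$ and suppose $t_j\vee t_k$ fails at $x$. Then $j,k\in c(x)$ and $\psi_{123}$ fails at $x$. If $i\notin c(x)$, then $t_i$, hence $e=\psi_{123}$, holds at $x$, a contradiction. So $c(x)=\{1,2,3\}$, and $x$ is wild. By Lemma 7, $x=*$ and some $y>x$ has $c(y)=\{j,k\}$. At $y$ the formula $t_i$ holds and $\psi_{123}$ fails, which contradicts $t_i\to e$.

So the premises are in $P$. The conclusion fails at $*$ under $\mu_0$. The point of $F$ that makes this work is a middle point for the pair $\{j,k\}$, which $T_3$ does not have.

## 8. Replacing the root by a chain: all depths at least 3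

**Definition (depth).** Let $bd_1^+=x_1\vee(x_1\to x_0)$ and $bd^+_{n+1}=x_{n+1}\vee(x_{n+1}\to bd_n^+)$. A positive logic $P$ has *depth $\le n$* if $bd^+_n\in P$. Since $bd_n^+$ implies $x_{n+1}\to bd_n^+$, depth $\le n$ implies depth $\le n+1$. *Infinite depth* means that no $bd_n^+$ is in $P$. For example, the positive logic of $T_0$ has depth $\le1$, and that of $T_3$ has depth $\le2$ but not $\le 1$, by the next lemma.

**Lemma 8.** $bd^+_n$ is valid on a finite poset iff the poset has no chain of $n+1$ points.

*Proof.* Put $bd_0^+=x_0$, so the recursion also gives $bd_1^+$ from $bd_0^+$. We show by induction on $n\ge0$: if $bd_n^+$ fails at $x$, there is a chain of $n+1$ points with least element $x$. For $n=0$ take $x$ itself. If $bd_{n+1}^+$ fails at $x$, then $x_{n+1}$ fails at $x$, and some $y\ge x$ satisfies $x_{n+1}$ and not $bd_n^+$. So $y>x$, and the chain for $y$ together with $x$ has $n+2$ points.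

Conversely, given a chain $z_n<z_{n-1}<\dots<z_0$, let $x_0$ hold nowhere and let $x_i$ hold exactly on ${\uparrow}z_{i-1}$ for $1\le i\le n$. Then $bd_i^+$ fails at $z_i$ for $0\le i\le n$. This is clear for $i=0$. For $i+1$: $z_{i+1}\notin{\uparrow}z_i$, and $z_i\ge z_{i+1}$ satisfies $x_{i+1}$ but not $bd_i^+$. $\square$

**Definition ($G_k$).** For $k\ge1$, $G_k$ is $F$ with the root replaced by a chain $*_1>*_2>\dots>*_k$, all below $F\setminus\{*\}$. So $G_1=F$, and for example $G_2$ has nine points. The longest chains of $G_k$, such as $*_k<\dots<*_1<12<\{1\}$, have $k+2$ points. Let $P_k$ be the positive logic of $G_k$, and let $P_\omega=\bigcap_kP_k$ be the positive logic of $\{G_k:k\ge1\}$.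

**Theorem 2.**

(a) Every $P_k$ $(k\ge1)$ and $P_\omega$ is SC but not HSC. $P_k$ has depth exactly $k+2$; $P_\omega$ has infinite depth. In particular there are such logics of every finite depth $\ge3$, each of them the logic of a single finite poset.

(b) For a positive logic $P$ of depth $\le2$ the following are equivalent: $P$ is SC; $P$ is HSC; $P$ is not valid on $T_3$; $P$ is the positive logic of $T_0$, $T_1$ or $T_2$. So no SC, non-HSC positive logic has depth $\le2$, and depth 3 in Theorem 1 is optimal.

Here "$P$ is valid on $T_3$" means that all formulas of $P$ are. This section proves (a).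

**Step 1: depth, and failure of HSC.** By Lemma 8, $bd^+_{k+2}\in P_k$ and $bd^+_{k+1}\notin P_k$, so $P_k$ has depth exactly $k+2$. Also $bd_n^+\notin P_n\supseteq P_\omega$ for every $n\geq 1$, so $P_\omega$ has infinite depth. Since ${\uparrow}*_1\cong F$ in $G_k$, every formula valid on $G_k$ is valid on $F$. So $P_\omega\subseteq P_k\subseteq P_1\subseteq Q$, where the last inclusion is in Theorem 1. As $Q$ is not SC by Lemma 5, none of these logics is HSC.

It remains to show SC by Lemma 2, with $\mathcal K=\{G_k\}$ for $P_k$ and $\mathcal K=\{G_m:m\ge1\}$ for $P_\omega$.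

**Step 2: condition (i).** Let $u\in G_k$ and take $G'=G_k$, whose root is $*_k$. For $u=*_j$ send $*_l\mapsto *_j$ for $l\ge j$ and fix all other points. For $l\ge j$ the image of ${\uparrow}*_l$ is ${\uparrow}*_j$ without $\top$, and at the other points the map is an inclusion. So this is a morphism. For $u=S$ use the map of Step 1 in Section 7 on $F\setminus\{*\}$ and send all $*_l$ to $u$. The image of ${\uparrow}*_l$ is that of ${\uparrow}*$ before, together with $\top$ equal to ${\uparrow}u$. Nothing changes at the other points.

**Step 3: wild points in $G_m$.** We fix the target $G_k$ and let $\mu$ be a valuation on $G_m\in\mathcal K$. Lemma 6 applies with $H=G_m$. What replaces Lemma 7 is the following.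

**Lemma 9.** Let $H=G_m$. If some point is wild, then the wild points are exactly $*_1,\dots,*_m$, $D=G_m$, and $S\mapsto c(S)$ permutes the nonempty subsets of $\{1,2,3\}$.

*Proof.* Let $x$ be wild. A coatom sees only itself, so it has $|c|\le1$, and $x$ is not a coatom. Suppose $x$ is a middle point. As $|c(x)|=3$, $x\notin\mathrm{Max}(D)$ and $x$ lies strictly below three elements of $\mathrm{Max}(D)$. These are coatoms, so $x=123$. But the points above $123$ are $123$ itself, with $|c|=3$, and coatoms, with $|c|\le1$. So $x$ is not wild, a contradiction. Hence $x=*_j$ for some $j$, and no coatom or middle point is wild.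

As $|c(x)|=3$, $|\mathrm{Max}(D)|\ge3$. At most one of the $*_l$ is in $\mathrm{Max}(D)$, since they form a chain. So $D$ contains a point of $F\setminus\{*\}$. All $*_l$ lie strictly below it, so every $*_l$ is in $D$ and not in $\mathrm{Max}(D)$. Therefore $\mathrm{Max}(D)\subseteq F\setminus\{*\}$, every $*_l$ is below all of $\mathrm{Max}(D)$, and $c(*_l)=\{1,2,3\}$ for all $l$.

Let $y\ge x$ with $|c(y)|=2$. Then $y$ is not a $*_l$ and not a coatom, so it is a middle point. By Lemma 6(a), $y\notin\mathrm{Max}(D)$, so two distinct coatoms $\{i\},\{j'\}$ above $y$ are in $D$. If the third coatom were not in $D$, then every middle point, being below $\{i\}$ or $\{j'\}$, would not be maximal in $D$. Then $\mathrm{Max}(D)=\{\{i\},\{j'\}\}$, a contradiction. So $D$ contains all coatoms, $D=G_m$, and $\mathrm{Max}(D)$ consists of the three coatoms, which have distinct types because $|c(x)|=3$. As in Lemma 7, $c(S)=\pi(S)$ for a permutation $\pi$. Finally each $*_l$ has $|c(*_l)|=3$ and $*_l\le y$, so it is wild. $\square$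

**Step 4: the formulas and the map.** On the chain of wild points we use the device of $T_1$ from Section 5, one new variable for each additional chain point. With variables $r_1,\dots,r_{k-1}$ put
$$\gamma_j=r_j\vee(r_j\to\gamma_{j-1})\quad(1\le j\le k-1),\qquad \gamma_k=p\to p,\qquad \psi_{*_j}=\gamma_j\quad(1\le j\le k),$$
and keep $\psi_S$ and $\gamma_0$ from Section 7. By Lemma 6(d), $\gamma_0$ holds exactly at the non-wild points. Since $\gamma_{j-1}$ implies $r_j\to\gamma_{j-1}$,
$$\mu(\gamma_0)\subseteq\mu(\gamma_1)\subseteq\dots\subseteq\mu(\gamma_k)=G_m. \tag{5}$$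
Define $f_\mu(x)=c(x)$ for non-wild $x$, and for wild $x$ let $f_\mu(x)=*_j$ with the least $j\ge1$ such that $x\in\mu(\gamma_j)$.

By Lemma 6(e), with $M=G_k^\top$, $\mu(\psi_S)=f_\mu^{-1}({\uparrow}S)$. For $*_j$: $f_\mu(x)\in{\uparrow}*_j$ iff $x$ is not wild, or $x$ is wild with least index $\le j$. By (5) both cases together say exactly $x\in\mu(\gamma_j)$. So $\mu(\psi_a)=f_\mu^{-1}({\uparrow}a)$ for all $a\in G_k^\top$.

**Step 5: $f_\mu$ is a morphism.** At non-wild points this is Lemma 6(b). Suppose there are wild points. By Lemma 9 they are $*_1,\dots,*_m$. For $0\le j\le k$ the set $\mu(\gamma_j)\cap\{*_1,\dots,*_m\}$ is an upset of the chain, so it is $\{*_1,\dots,*_{g_j}\}$ with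
$$0=g_0\le g_1\le\dots\le g_k=m.$$

*Claim: if $1\le j\le k$ and $g:=g_{j-1}<m$, then $g_j>g$.* For $j=k$ this holds since $g_k=m$. Let $j\le k-1$. If $*_{g+1}\in\mu(r_j)$, then $*_{g+1}\in\mu(\gamma_j)$. Otherwise consider the points strictly above $*_{g+1}$. Those in the chain are $*_1,\dots,*_g\in\mu(\gamma_{j-1})$. The others are not wild, so they are in $\mu(\gamma_0)\subseteq\mu(\gamma_{j-1})$. As $*_{g+1}\notin\mu(r_j)$, we get $*_{g+1}\in\mu(r_j\to\gamma_{j-1})\subseteq\mu(\gamma_j)$. In both cases $g_j\ge g+1$.

So $0=g_0<g_1<\dots<g_J=m$ for some $J\le k$, and $f_\mu(*_l)=*_j$ iff $g_{j-1}<l\le g_j$. Let $f_\mu(*_l)=*_j$. The values at $*_1,\dots,*_l$ are exactly $*_1,\dots,*_j$. By Lemma 9 the values at the points of $F\setminus\{*\}$ are exactly all nonempty subsets of $\{1,2,3\}$. So $f_\mu({\uparrow}*_l)\cup\{\emptyset\}={\uparrow}*_j={\uparrow}f_\mu(*_l)$.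

**Step 6: the inclusion.** On $G_k$ let $\mu_0(p)=\{\{1\}\}$, $\mu_0(q)=\{\{2\}\}$, $\mu_0(r_j)={\uparrow}*_j$. Then $D=G_k$, $c(S)=S$ for $S\neq\emptyset$, and all $*_l$ are wild since $*_l\le12$. So $\mu_0(\gamma_0)=F\setminus\{*\}$. We claim $\mu_0(\gamma_j)={\uparrow}*_j$ for $1\le j\le k$. For $j=k$ both sides are $G_k$. For $j\le k-1$ use induction. The set $\mu_0(\gamma_j)$ contains $\mu_0(r_j)={\uparrow}*_j$. The point $*_j$ is in $\mu_0(r_j)$ and not in $\mu_0(\gamma_{j-1})$, which is $F\setminus\{*\}$ or ${\uparrow}*_{j-1}$. So $r_j\to\gamma_{j-1}$ fails at every $*_l\le *_j$, that is, for every $l\ge j$, and it adds nothing outside ${\uparrow}*_j$. Hence $f_{\mu_0}(*_j)=*_j$, $f_{\mu_0}(S)=S$, and $f_{\mu_0}$ is the inclusion.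

By Lemma 2, all $P_k$ and $P_\omega$ are SC. This proves (a). $\square$

## 9. Depth at most 2: only forks

To prove (b) we first show that every positive logic of depth $\le2$ is one of the logics $Q_K$. After that Lemmas 3, 4 and 5 do the work.

**Step 1: the canonical model.** Let $P=\mathbf L^+$ with $\mathbf L$ intermediate and $bd_2^+\in P$. Fix $n\ge1$ and variables $z_1,\dots,z_n$. An *$\mathbf L$-theory* in these variables is a set of formulas in them that contains all formulas of $\mathbf L$ in these variables and is closed under modus ponens. Let $W_n$ be the set of those $\mathbf L$-theories $\Gamma$ that are consistent ($\bot\notin\Gamma$) and prime ($A\vee B\in\Gamma$ implies $A\in\Gamma$ or $B\in\Gamma$), ordered by inclusion, with $\nu(z_i)=\{\Gamma:z_i\in\Gamma\}$. We use the textbook facts that $\Gamma\in\nu(A)$ iff $A\in\Gamma$ (truth lemma), and that every formula in $z_1,\dots,z_n$ outside $\mathbf L$ is missing from some $\Gamma\in W_n$. As $\bot\notin\mathbf L$, $W_n\ne\emptyset$.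

**Step 2: $W_n$ has no chain of three points.** Suppose $\Gamma_0\subsetneq\Gamma_1\subsetneq\Gamma_2$, and choose $A\in\Gamma_1\setminus\Gamma_0$, $B\in\Gamma_2\setminus\Gamma_1$. Substituting in $bd_2^+$ we get $A\vee(A\to(B\vee(B\to\bot)))\in\mathbf L\subseteq\Gamma_0$. As $\Gamma_0$ is prime and $A\notin\Gamma_0$, $A\to(B\vee(B\to\bot))\in\Gamma_0\subseteq\Gamma_1$, so $B\vee(B\to\bot)\in\Gamma_1$. As $B\notin\Gamma_1$, $B\to\bot\in\Gamma_1\subseteq\Gamma_2$. With $B\in\Gamma_2$ this gives $\bot\in\Gamma_2$, a contradiction.

**Step 3: $W_n$ is finite.** By the truth lemma and fact 3 of Section 1, a maximal element of $W_n$ is determined by the variables in it, so there are at most $2^n$ of them. If $\Gamma$ is not maximal, all points strictly above it are maximal, by Step 2. By induction on formulas, the formulas true at $\Gamma$ are determined by the variables in $\Gamma$ and the set of points strictly above $\Gamma$: in the case of $\to$ one checks the condition at $\Gamma$ and at these points. So there are only finitely many such $\Gamma$.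

**Step 4: the frame $W_n$ validates $\mathbf L$.** We show that every upset is definable. Let $\Gamma\in W_n$. For each $\Delta\in W_n$ with $\Delta\not\supseteq\Gamma$ choose $A_\Delta\in\Gamma\setminus\Delta$, and let $\chi_\Gamma$ be the conjunction of these finitely many formulas ($\bot\to\bot$ if there are none). Then $\chi_\Gamma\in\Theta$ iff $\Theta\supseteq\Gamma$: if $\Theta\supseteq\Gamma$, all conjuncts are in $\Theta$, and otherwise $A_\Theta\notin\Theta$. So $\chi_\Gamma$ defines ${\uparrow}\Gamma$. Every nonempty upset is a finite union of such sets and is defined by a disjunction. The empty upset is defined by $\bot$.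

Now let $C\in\mathbf L$, in any variables, and let $w$ be a valuation on $W_n$. Let $\tau$ send each variable $r$ of $C$ to a formula that defines $w(r)$. Then $w(C)=\nu(\tau(C))$. As $\tau(C)\in\mathbf L$ is in every $\Gamma$, this is all of $W_n$.

**Step 5: $P=Q_K$.** For $x\in W_n$, ${\uparrow}x$ is rooted, finite and has no chain of three points, so it is a fork. Let $K\ne\emptyset$ be the set of all $k$ such that $T_k\cong{\uparrow}x$ for some $n\ge1$ and $x\in W_n$. By Step 4 every formula of $\mathbf L$ is valid on all $T_k$, $k\in K$. Conversely, a formula outside $\mathbf L$ fails at some $x$ in some $W_n$, after renaming its variables to $z_1,\dots,z_n$, hence on ${\uparrow}x$. So $\mathbf L$ is the set of formulas valid on $\{T_k:k\in K\}$, and $P=Q_K$.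

**Step 6: the formula that separates $T_3$ from the smaller forks.** Let $\delta$ be the implication from the conjunction of the premises of $R$ to its conclusion. By the proof of Lemma 5, $\delta$ fails on $T_3$. On $T_k$ with $k\le2$ it is valid. If it failed, there would be a point $x$ where the premises hold (hence also at all $y\ge x$) and the conclusion fails. Lemma 4 would give three distinct points strictly above $x$, and $T_k$ has at most two.

**Step 7: if $P$ is valid on $T_3$.** Then $\delta\notin P=Q_K$, so by Step 6 $K\not\subseteq\{0,1,2\}$. Thus $K$ contains some $k\ge3$, and $P$ is not SC by Lemma 5. Hence it is not HSC.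

**Step 8: if $P$ is not valid on $T_3$.** If $K$ contained some $k\ge3$, then by (2) and Lemma 1 all formulas of $P$ would be valid on $T_3$. So $K\subseteq\{0,1,2\}$. By (2) and Lemma 1 again, a formula valid on $T_{\max K}$ is valid on $T_j$ for all $j\le\max K$. So $P$ is the positive logic of $T_{\max K}$, one of $T_0,T_1,T_2$. By Lemma 3, $P$ is SC.

Let $P'\supseteq P$ be a positive logic. Then $bd_2^+\in P'$, and $P'$ is not valid on $T_3$ because $P$ is not. So the previous paragraph applies to $P'$, and $P'$ is SC. Hence $P$ is HSC.

**Step 9: the equivalences.** Conversely, the positive logics of $T_0,T_1,T_2$ contain $\delta$ by Step 6, so they are not valid on $T_3$. Together with Step 8, "$P$ is not valid on $T_3$" is equivalent to "$P$ is the positive logic of $T_0$, $T_1$ or $T_2$". By Step 8 these conditions imply HSC, which implies SC. By Step 7, SC implies that $P$ is not valid on $T_3$. So all four conditions are equivalent, and no positive logic of depth $\le2$ is SC without being HSC. Since $P=P_1$ of Theorem 1 has depth exactly $3$, that depth is optimal. This proves Theorem 2. $\blacksquare$
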